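\title{Graphs whose $\tau$-polynomial has non-real roots}

\begin{abstract}
The $\tau$-polynomial of a graph counts the partitions of the vertex set by their number of blocks, each partition weighted by the number of ways to orient all of its blocks acyclically. Brenti conjectured that this polynomial has only real roots. We show that for every sufficiently large $n$ there is a connected counterexample of order $n$, with maximum degree at most $5$ and girth larger than any prescribed bound. Real roots would force the values $|P(G,-k)|$ of the chromatic polynomial to be log-concave in $k$, and we find graphs for which $|P(G,-1)|\,|P(G,-3)|$ exceeds $|P(G,-2)|^2$ by an exponential factor. The graphs come from a first-moment count of forests in the configuration model and are not explicit.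
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be a finite simple graph of order $n=|V|\ge1$. An orientation of a graph $H$ is \emph{acyclic} if it has no directed cycle, and $a(H)$ denotes the number of acyclic orientations of $H$. For a partition $\sigma$ of $V$ into nonempty blocks, let $G(\sigma)$ be the spanning subgraph of $G$ that keeps exactly the edges with both ends in the same block. The \emph{$\tau$-polynomial} of $G$ is
\[
\tau(G,x)=\sum_{i=1}^n c_i(G)\,x^i,\qquad c_i(G)=\sum_{\sigma\ \text{with $i$ blocks}}a(G(\sigma)).
\]
Thus $c_i(G)$ counts the ways to cut $V$ into $i$ blocks and to orient the subgraph induced on each block acyclically; in particular $c_1(G)=a(G)$ and $c_n(G)=1$. If $G$ has no edges, every partition has weight $1$ and $c_i(G)=S(n,i)$ is a Stirling number of the second kind. If $G$ is complete, an acyclic orientation of a block is a linear order of it; for instance $\tau(K_3,x)=x^3+6x^2+6x$, with roots $0$ and $-3\pm\sqrt3$. In both extreme cases, and for all forests, the roots are real (Example~\ref{ex:clique}). The following conjecture, which we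 take from~\cite{tau}, is known to hold for all connected graphs of order at most $8$ (Brenti, 1992).

\begin{quote}
\textbf{Conjecture} (Brenti). \emph{For every graph $G$, all roots of $\tau(G,x)$ are real.}
\end{quote}

We disprove it. For an integer $k\ge0$ write $(k)_i=k(k-1)\cdots(k-i+1)$ and
\[
b_k(G)=\sum_{i=1}^n c_i(G)\,(k)_i .
\]
In Section~\ref{sec:chrom} we recall that $b_k(G)=|P(G,-k)|$, where $P(G,q)$ is the chromatic polynomial, and show that real roots force $b_k^2\ge b_{k-1}b_{k+1}$.

\begin{theorem}\label{thm:main}
For all sufficiently large $n$ there is a connected graph $G$ of order $n$ with $b_2(G)^2<b_1(G)\,b_3(G)$. For such $G$, the polynomial $\tau(G,x)$ has a non-real root.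
\end{theorem}

This is the first case of a quantitative statement. The \emph{girth} of a graph is the length of its shortest cycle, and is infinite for a forest.

\begin{theorem}\label{thm:strong}
Let $m\ge2$ be an integer and
\[
Q_m=\Big(\frac{m+2}{m+1}\Big)^{\frac{m+2}{2}}\Big(\frac{m^2}{m^2+m+1}\Big)^{\frac m2}.
\]
Then $Q_m>1$. For all $\varepsilon\in(0,Q_m)$, all $g\ge3$ and all sufficiently large $n$ there is a connected graph $G$ of order $n$, girth greater than $g$ and maximum degree at most $m+3$ with
\[
\frac{b_{m-1}(G)\,b_{m+1}(G)}{b_m(G)^2}\ \ge\ (Q_m-\varepsilon)^n .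
\]
If $\varepsilon<Q_m-1$, then $b_m^2<b_{m-1}b_{m+1}$ and $\tau(G,x)$ has a non-real root.
\end{theorem}

For $m=2$ we have $Q_2=\frac{16}{9}\cdot\frac47=\frac{64}{63}$, and any $\varepsilon<\frac1{63}$ gives Theorem~\ref{thm:main}, with graphs of maximum degree at most $5$. We prove Theorem~\ref{thm:strong} and record the values for $m=2$ along the way; the proof can be read with $m=2$ throughout.

The idea is the following. For a forest, $b_k=k^{n-|E|}(k+1)^{|E|}$. A graph of large girth looks locally like a forest, so one expects the same expression to approximate $b_k$. But now $|E|$ may exceed $n$, and then the factor $k^{n-|E|}$ is log-convex in $k$. Section~\ref{sec:nbc} shows that the expression is always an upper bound for $b_k$, and that it is asymptotically correct when $k$ is large compared with the degree. For nearly $(m+2)$-regular graphs this controls $b_m$ from above and $b_{m+1}$ from below. It gives no lower bound for $b_{m-1}$, and that bound is the main work. We state it as Proposition~\ref{prop:key}, deduce Theorem~\ref{thm:strong} from it in Section~\ref{sec:deduce},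 and prove it in Sections~\ref{sec:config} and~\ref{sec:profile}.

\section{Real roots and the chromatic polynomial}\label{sec:chrom}

The coefficients $c_i$ are sums over partitions and are hard to estimate. The numbers $b_k$ are better behaved, and they carry the same information: since $(k)_i/k!=1/(k-i)!$ for $i\le k$ and $(k)_i=0$ for $i>k$,
\begin{equation}\label{eq:egf}
e^x\,\tau(G,x)=\sum_{k\ge0}b_k(G)\,\frac{x^k}{k!}.
\end{equation}
The factor $e^x$ is a limit of polynomials with real roots, so the inequalities satisfied by coefficients of such polynomials pass to the series~\eqref{eq:egf}. Recall \emph{Newton's inequalities}: if $\sum_{k=0}^M a_kx^k$ has degree $M$ and only real roots, then $a_k^2\ge(1+\frac1k)(1+\frac1{M-k})\,a_{k-1}a_{k+1}$ for $1\le k\le M-1$.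

\begin{lemma}\label{lem:newton}
If all roots of $\tau(G,x)$ are real, then $b_k^2\ge b_{k-1}b_{k+1}$ for all $k\ge1$.
\end{lemma}

\begin{proof}
For $N\ge1$ the polynomial $(1+x/N)^N\tau(G,x)$ has degree $N+n$, only real roots, and nonnegative coefficients $a^{(N)}_k$. For $N\ge k$, Newton's inequalities give $(a^{(N)}_k)^2\ge\frac{k+1}k\,a^{(N)}_{k-1}a^{(N)}_{k+1}$. As $N\to\infty$,
\[
a^{(N)}_k=\sum_{i\le k}c_i\binom{N}{k-i}N^{-(k-i)}\ \longrightarrow\ \sum_{i\le k}\frac{c_i}{(k-i)!}=\frac{b_k}{k!}.
\]
Hence $\dfrac{b_k^2}{k!^2}\ge\dfrac{k+1}{k}\cdot\dfrac{b_{k-1}b_{k+1}}{(k-1)!\,(k+1)!}=\dfrac{b_{k-1}b_{k+1}}{k!^2}$.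
\end{proof}

The chromatic polynomial $P(G,q)$ is the polynomial whose value at each positive integer $q$ is the number of proper colorings of $G$ with colors from $[q]=\{1,\dots,q\}$. Call a map $f\colon V\to[k]$ and an orientation $O$ of $G$ \emph{compatible} if $f(u)\ge f(v)$ whenever $u\to v$ in $O$. Stanley's theorem~\cite{stanley} states that for $k\ge1$ the number of compatible pairs $(f,O)$ with $O$ acyclic is $(-1)^nP(G,-k)$.

\begin{lemma}\label{lem:stanley}
For all $k\ge0$, $\ b_k(G)=(-1)^nP(G,-k)$.
\end{lemma}

\begin{proof}
For $k=0$ both sides vanish. Let $k\ge1$. A map $f\colon V\to[k]$ is a partition $\sigma_f$ of $V$ into its nonempty fibers together with distinct labels from $[k]$ for the blocks, and $i$ blocks can be labeled in $(k)_i$ ways. So $b_k=\sum_f a(G(\sigma_f))$. Fix $f$. In an orientation compatible with $f$, every edge between two fibers points to the smaller value, and the edges inside fibers are unconstrained. Along a directed cycle $f$ does not increase, so it is constant and the cycle lies in one fiber. Therefore a compatible orientation is acyclic if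 and only if its restriction to $G(\sigma_f)$ is, and there are $a(G(\sigma_f))$ compatible acyclic orientations. Summing over $f$ and applying Stanley's theorem gives the claim.
\end{proof}

Two operations act on $b_k$ in a simple way.

\begin{lemma}\label{lem:ops}
\begin{enumerate}
\item[(a)] Adding a new vertex whose neighborhood is a clique of size $s\ge0$ multiplies $b_k$ by $k+s$.
\item[(b)] Adding an edge between two different components multiplies $b_k$ by $\frac{k+1}k$ for $k\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $G'$ be the new graph. (a) In a proper coloring the clique receives $s$ distinct colors, so $P(G',q)=(q-s)P(G,q)$ for integers $q\ge s+1$, hence identically. Put $q=-k$ and note that the order grows by one. (b) Let $uv$ be the new edge. Permuting the colors on the component of $u$ alone shows that $u$ and $v$ have the same color in exactly a fraction $1/q$ of the proper $q$-colorings of $G$. So $qP(G',q)=(q-1)P(G,q)$; put $q=-k$.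
\end{proof}

\begin{example}\label{ex:clique}
The operation in (a) preserves real roots. By~\eqref{eq:egf}, multiplying $b_k$ by $k+s$ means $x^se^x\tau(G',x)=x\,\frac{d}{dx}\big(e^xh(x)\big)$ with $h=x^s\tau(G,x)$, that is, $x^s\tau(G',x)=x(h+h')$. Suppose that $h$ has only real roots, with multiplicities $\mu_1,\dots,\mu_p$. Then $(e^xh)'$ vanishes to order $\mu_i-1$ at the $i$th root, once between any two consecutive roots by Rolle's theorem, and once to the left of the smallest root because $e^xh\to0$ at $-\infty$. This accounts for all $\deg h$ roots of $h+h'$. Starting from one vertex, we obtain the conjecture for edgeless graphs ($s=0$), forests ($s\le1$) and complete graphs. For a forest, $b_k=k^{n-|E|}(k+1)^{|E|}$.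
\end{example}

In these examples $b_k$ is a product of factors $k+s$, each log-concave in $k$. A counterexample to log-concavity needs a $b_k$ that behaves as if it had such factors in the denominator.

\section{Broken circuits and large girth}\label{sec:nbc}

To estimate $b_k$ we write it as a sum of positive terms. Fix a linear order on $E$. A \emph{broken circuit} is the edge set of a cycle with its largest edge removed, and a set $A\subseteq E$ is \emph{NBC} if it contains no broken circuit. Whitney's theorem states that $P(G,q)=\sum_{A\ \mathrm{NBC}}(-1)^{|A|}q^{n-|A|}$. With Lemma~\ref{lem:stanley}, for $k\ge1$,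
\begin{equation}\label{eq:whitney}
b_k(G)=\sum_{A\ \mathrm{NBC}}k^{\,n-|A|}=k^n\Big(1+\frac1k\Big)^{|E|}p_k(G),
\end{equation}
where $p_k(G)$ is the probability that a random set $A\subseteq E$, containing each edge independently with probability $\frac1{k+1}$, is NBC. The second equality holds because a given set $A$ has probability $(\frac{k}{k+1})^{|E|}k^{-|A|}$. For a triangle the NBC sets are the empty set, the three edges and two of the three pairs, so $b_k=k^3+3k^2+2k=k(k+1)(k+2)$. For a forest $p_k=1$, which recovers the formula in Example~\ref{ex:clique}.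

We also need \emph{Harris' inequality}: an event is \emph{decreasing} if it is closed under removing edges from $A$, and under a product measure two decreasing events satisfy $\Pr(X\cap Y)\ge\Pr(X)\Pr(Y)$. Intersections of decreasing events are decreasing, so the inequality extends to any finite family.

\begin{lemma}\label{lem:nbc}
Let $k\ge1$ and $L\ge2$.
\begin{enumerate}
\item[(a)] For every graph, $b_k(G)\le k^n(1+\frac1k)^{|E|}$.
\item[(b)] If $G$ has girth greater than $L$ and maximum degree at most $k+1$, then $b_k(G)\ge k^n(1+\frac1k)^{|E|}e^{-(k+1)n/L}$.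
\item[(c)] If $G$ has girth greater than $L$ and every component of $(V,A)$ has at most $L$ vertices, then $A$ is NBC.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is $p_k\le1$.

(b) For a cycle $Z$ of length $\ell$, the event that $A$ does not contain the broken circuit of $Z$ is decreasing and has probability $1-(k+1)^{-(\ell-1)}$. By Harris' inequality $p_k$ is at least the product of these probabilities. To bound the number of cycles of length $\ell$, choose a starting vertex, a first step in at most $k+1$ ways, and $\ell-2$ further steps in at most $k$ ways each. Every cycle arises $2\ell$ times, so there are at most $n(k+1)k^{\ell-2}/(2\ell)$ of them. Since $-\log(1-y)\le2y$ for $0\le y\le\frac12$,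
\[
-\log p_k\le\sum_{\ell>L}\frac n\ell\cdot\frac{(k+1)k^{\ell-2}}{(k+1)^{\ell-1}}\le\frac nL\sum_{\ell\ge2}\Big(\frac k{k+1}\Big)^{\ell-2}=\frac{(k+1)n}L .
\]

(c) Every cycle has at least $L+1$ edges, so a broken circuit is a path with at least $L+1$ vertices. If $A$ contained it, these vertices would lie in one component of $(V,A)$.
\end{proof}

\subsection*{The case of degree four}

For a $d$-regular graph, $|E|=dn/2$ and the bound in (a) is $f_d(k)^n$ with
\[
f_d(k)=k\Big(1+\frac1k\Big)^{d/2}.
\]
If $b_k^{1/n}$ were close to $f_d(k)$ for all $k$, we would only need $f_d(k-1)f_d(k+1)>f_d(k)^2$ for some $k\ge2$. For $d=3$ this never holds: after squaring it reads $k^5(k+2)^3>(k-1)(k+1)^7$, while the right side minus the left is $2k^6+6k^5-14k^3-14k^2-6k-1>0$. For $d=4$ we have $f_4(k)=(k+1)^2/k$, and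
\[
f_4(1)=4,\qquad f_4(2)=\frac92,\qquad f_4(3)=\frac{16}3,\qquad \frac{f_4(1)f_4(3)}{f_4(2)^2}=\frac{256}{243}>1 .
\]
So $4$-regular graphs of large girth are natural candidates. Let $G$ be one, of girth greater than $L$. Lemma~\ref{lem:nbc} gives $b_2\le(\frac92)^n$ and $b_3\ge(\frac{16}3)^ne^{-4n/L}$, both in the direction we need. For $b_1$ it gives only an upper bound. The proof of (b) does not adapt: for maximum degree $d$ its terms are of order $\frac1\ell\big(\frac{d-1}{k+1}\big)^\ell$, and the series diverges when $k\le d-2$. The ratio $\frac{d-1}{k+1}$ is the mean number of further edges of $A$ at a vertex reached along an edge of $A$; for $d=4$ and $k=1$ it is $\frac32$. Nor can we escape to larger $k$, since $f_4(k-1)f_4(k+1)>f_4(k)^2$ is equivalent to $k^4-5k^2-4k-1<0$, which fails for $k\ge3$.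

There is some room, however. It suffices to have $b_1\ge c^n$ with $c>\frac{81}4\big/\frac{16}3=\frac{243}{64}\approx3.797$. We shall find graphs with $c$ arbitrarily close to $\frac{27}7\approx3.857$, and $\frac{27}7\big/\frac{243}{64}=\frac{64}{63}$. The tool is part (c): every forest with components of order at most $L$ is NBC, so it is enough to find a graph of girth greater than $L$ with many such forests. The bound on the components cannot be dropped, since a broken circuit is itself a forest. Because (a) and (b) hold for \emph{every} graph of large girth and bounded degree, one graph with many forests suffices. An expectation is therefore enough, and no concentration is needed.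

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:deduce}

From now on $m\ge2$ is fixed and
\[
d=m+2,\qquad r_m=\frac{(m+1)^{m+1}}{m^m}\Big(\frac{m^2}{m^2+m+1}\Big)^{m/2},
\]
so $r_2=\frac{27}4\cdot\frac47=\frac{27}7$. The hypothesis $m\ge2$ is necessary, since $b_0=0$.

\begin{proposition}\label{prop:key}
Let $\eta>0$. For every sufficiently large $L$ there is a constant $D=D(m,L)$ such that, for all sufficiently large $n$ with $dn$ even, there is a graph $G$ of order $n$ with girth greater than $L$, maximum degree at most $d$, at least $\frac{dn}2-D$ edges, and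
\[
b_{m-1}(G)\ge(r_me^{-\eta})^n .
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:strong} from Proposition~\ref{prop:key}]
Write $\varrho(G)=b_{m-1}(G)b_{m+1}(G)/b_m(G)^2$. Choose $\eta>0$ with $Q_me^{-4\eta}\ge Q_m-\varepsilon$, and then $L\ge\max(g,d/\eta)$ large enough for the proposition.

\emph{Orders with $dn$ even.} Let $G$ be as in the proposition. Since $|E|\le dn/2$, Lemma~\ref{lem:nbc}(a) gives $b_m\le f_d(m)^n$. The maximum degree is at most $d=(m+1)+1$, so Lemma~\ref{lem:nbc}(b) applies with $k=m+1$ and gives $b_{m+1}\ge f_d(m+1)^n\big(\frac{m+1}{m+2}\big)^De^{-dn/L}$. Now $f_d(m)^2=(m+1)^{m+2}m^{-m}$ and $f_d(m+1)=(m+1)\big(\frac{m+2}{m+1}\big)^{(m+2)/2}$, so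
\[
r_m\,\frac{f_d(m+1)}{f_d(m)^2}=\frac{(m+1)^{m+1}}{m^m}\Big(\frac{m^2}{m^2+m+1}\Big)^{\frac m2}(m+1)\Big(\frac{m+2}{m+1}\Big)^{\frac{m+2}2}\frac{m^m}{(m+1)^{m+2}}=Q_m .
\]
Since $d/L\le\eta$, we get $\varrho(G)\ge(Q_me^{-2\eta})^n\big(\frac{m+1}{m+2}\big)^D\ge(Q_me^{-3\eta})^n$ for large $n$.

\emph{Orders with $dn$ odd.} Here $n-1$ is even. Take the graph of order $n-1$ and add an isolated vertex. By Lemma~\ref{lem:ops}(a) with $s=0$ this multiplies $\varrho$ by $\frac{m^2-1}{m^2}$, and $\frac{m^2-1}{m^2}(Q_me^{-3\eta})^{n-1}\ge(Q_me^{-4\eta})^n$ as soon as $e^{\eta n}\ge\frac{m^2}{m^2-1}Q_m$. So for every large $n$ there is a graph of order $n$, girth greater than $g$ and maximum degree at most $m+2$ with $\varrho\ge(Q_m-\varepsilon)^n$.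

\emph{Connectedness.} List the components of this graph. In the $i$th one choose two distinct vertices $u_i,w_i$, or $u_i=w_i$ if it is a single vertex, and add the edges $w_iu_{i+1}$. The new edges are bridges, so no cycle is created. A vertex gains at most one edge, unless it was isolated and ends with degree at most $2$, so the maximum degree is at most $m+3$. By Lemma~\ref{lem:ops}(b) each new edge multiplies $\varrho$ by
\[
\frac m{m-1}\cdot\frac{m+2}{m+1}\cdot\frac{m^2}{(m+1)^2}=\frac{m^4+2m^3}{m^4+2m^3-2m-1}>1 ,
\]
so the lower bound survives, however many components there are.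

\emph{The inequality $Q_m>1$.} For real $t>0$ let $\varphi(t)=(t+2)\log\frac{t+2}{t+1}-t\log\frac{t^2+t+1}{t^2}$, so that $\varphi(m)=2\log Q_m$. Put $W=(t+1)(t^2+t+1)=t^3+2t^2+2t+1$. Differentiating,
\[
\varphi'(t)=\log\frac{(t+2)t^2}{W}-\frac1{t+1}+\frac{t+2}{t^2+t+1}.
\]
Here $(t+2)t^2=W-(2t+1)$, and the last two terms add up to $\big((t+1)(t+2)-(t^2+t+1)\big)/W=(2t+1)/W$. So $\varphi'(t)=\log(1-y)+y<0$ with $y=(2t+1)/W\in(0,1)$. As $t\to\infty$ both terms of $\varphi$ tend to $1$, so $\varphi$ decreases strictly to $0$ and is positive.

Finally, if $\varepsilon<Q_m-1$ then $\varrho>1$, and Lemma~\ref{lem:newton} shows that $\tau(G,x)$ has a non-real root.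
\end{proof}

\section{Forests in the configuration model}\label{sec:config}

We want a nearly $d$-regular graph with many forests of small components. Averages over regular graphs become explicit in the configuration model. Let $dn$ be even and $V=[n]$. The elements of $V\times[d]$ are called \emph{half-edges}, and $(v,i)$ is a half-edge \emph{at} $v$. A \emph{configuration} $\omega$ is a perfect matching of the half-edges. A set of $2N$ points has $(2N-1)!!=1\cdot3\cdots(2N-1)$ perfect matchings, so there are $(dn-1)!!$ configurations. Each pair in $\omega$ is regarded as an edge between the vertices of its two half-edges, which yields a $d$-regular multigraph $G(\omega)$ on $V$. Its cycles include loops (length $1$) and pairs of parallel edges (length $2$).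

Fix $L\ge3$ and integers $K_1,\dots,K_L\ge0$ with $\sum_jjK_j=n$, and put $K=\sum_jK_j$. Let $\mathcal P$ be the set of pairs $(\omega,F)$ with $F\subseteq\omega$ such that $(V,F)$ is a forest having exactly $K_j$ components of order $j$ for each $j\le L$. Then $|F|=n-K$, so in~\eqref{eq:whitney} such a forest has weight $(m-1)^K$. Let $Y(\omega)$ be the number of $F$ with $(\omega,F)\in\mathcal P$; its average over configurations is $|\mathcal P|/(dn-1)!!$. Put
\[
s_j=\frac{((m+1)j)!}{j!\,(mj+2)!}\qquad(j\ge1).
\]

\begin{lemma}\label{lem:count}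
$\displaystyle|\mathcal P|=n!\;d^{\,n}\prod_{j\le L}\frac{s_j^{K_j}}{K_j!}\cdot(mn+2K-1)!!$.
\end{lemma}

\begin{proof}
Let $T_j$ be the number of sets of $j-1$ disjoint pairs of half-edges in $[j]\times[d]$ that form a tree on $[j]$. For $j\ge2$, the number of labeled trees on $[j]$ with degrees $\delta_1,\dots,\delta_j$ is $(j-2)!/\prod_i(\delta_i-1)!$, where $\sum_i(\delta_i-1)=j-2$. Such a tree is realized in $\prod_i(d)_{\delta_i}$ ways, by assigning to the $\delta_i$ edges at vertex $i$ distinct half-edges at $i$. Since $\sum_{\delta\ge1}\frac{(d)_\delta}{(\delta-1)!}x^{\delta-1}=d(1+x)^{d-1}$ and $d-1=m+1$,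
\[
T_j=(j-2)!\,d^j\,[x^{j-2}](1+x)^{(m+1)j}=d^j\frac{((m+1)j)!}{(mj+2)!}=j!\,d^js_j .
\]
The last expression equals $1$ for $j=1$, so it holds there too. There are $n!/\prod_j(j!^{K_j}K_j!)$ ways to split $V$ into components and $\prod_jT_j^{K_j}=d^n\prod_j(j!\,s_j)^{K_j}$ ways to place trees on them. After that, $dn-2(n-K)=mn+2K$ half-edges remain, and they are matched arbitrarily.
\end{proof}

For $m=2$ the values are $s_1=\frac14$, $s_2=\frac12$, $s_3=\frac32$, so $T_2=16$ and $T_3=576$. The latter is $3\cdot(4\cdot3)\cdot4\cdot4$: choose the middle vertex of the path, two half-edges there, and one at each end.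

Some configuration has $Y(\omega)$ at least the average, but we also need large girth. It would not help to know that most configurations have few short cycles, because the average of $Y$ might come from the exceptional ones. We must count short cycles in a configuration chosen with probability proportional to $Y(\omega)$, that is, for a uniform element of $\mathcal P$. This is possible because, given $F$, the rest of $\omega$ is again a uniform matching.

\begin{lemma}\label{lem:girth}
Let $D=2\sum_{r=1}^L(2d^2L/m)^r$ and $n\ge2L$. There is a simple graph $G$ on $V$ with girth greater than $L$, maximum degree at most $d$, at least $\frac{dn}2-D$ edges, and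
\[
b_{m-1}(G)\ge2^{-D-1}\,\frac{(m-1)^K|\mathcal P|}{(dn-1)!!}.
\]
\end{lemma}

\begin{proof}
Call a cycle \emph{short} if its length is at most $L$. Choose $(\omega,F)\in\mathcal P$ uniformly and condition on $F$. Then $\omega\setminus F$ is a uniform perfect matching of the $H=mn+2K\ge mn$ half-edges not used by $F$. Since $F$ is a forest, a short cycle of $G(\omega)$ contains $r$ edges of $\omega\setminus F$ with $1\le r\le L$. Traverse the cycle and write these edges as $\{x_1,y_1\},\dots,\{x_r,y_r\}$, where $x_i$ is met before $y_i$. From the vertex of $y_i$ to the vertex of $x_{i+1}$ (indices modulo $r$) the cycle follows a path in $F$, possibly a single vertex. So the two vertices lie in the same tree, the path is the unique one in that tree, and the sequence $x_1,y_1,\dots,x_r,y_r$ determines the cycle. For each $i$ there are at most $dn$ choices for $y_i$ and then at most $dL$ choices for $x_{i+1}$, because the tree has at most $L$ vertices. The probability that $r$ prescribed disjoint pairs all belong to the matching is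
\[
\prod_{i=0}^{r-1}\frac1{H-2i-1}\le\Big(\frac2{mn}\Big)^r ,
\]
as $H-2i-1>mn-2L\ge mn/2$. Hence the expected number of short cycles is at most $\sum_{r=1}^L(d^2nL)^r(\frac2{mn})^r=D/2$.

Call $\omega$ \emph{good} if $G(\omega)$ has at most $D$ short cycles. By Markov's inequality at least half of the pairs in $\mathcal P$ have $\omega$ good, so $\sum_{\omega\text{ good}}Y(\omega)\ge\frac12|\mathcal P|$. There are at most $(dn-1)!!$ terms, so some good $\omega$ has $Y(\omega)\ge|\mathcal P|/(2(dn-1)!!)$.

Delete one edge from each short cycle of this $G(\omega)$. At most $D$ edges are deleted, and the resulting graph $G$ has no cycle of length at most $L$; in particular it is simple. For $(\omega,F)\in\mathcal P$ let $F'$ be $F$ without the deleted edges. The components of $(V,F')$ have at most $L$ vertices, so $F'$ is NBC in $G$ by Lemma~\ref{lem:nbc}(c). Also $|F'|\le n-K$ and $m-1\ge1$, so $(m-1)^{n-|F'|}\ge(m-1)^K$. The map $F\mapsto F'$ is at most $2^D$-to-one. By~\eqref{eq:whitney}, $b_{m-1}(G)\ge2^{-D}Y(\omega)(m-1)^K$.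
\end{proof}

The constant $D$ is large but independent of $n$, so it disappears on the exponential scale. It remains to find the growth rate of the weighted average. Let $\kappa_1,\dots,\kappa_L>0$ satisfy $\sum_jj\kappa_j=1$, and put $\kappa=\sum_j\kappa_j$; we call $(\kappa_j)$ a \emph{profile}. Set $K_j=\lfloor\kappa_jn\rfloor$ for $2\le j\le L$ and $K_1=n-\sum_{j\ge2}jK_j$. Then $K_1-\kappa_1n=\sum_{j\ge2}j(\kappa_jn-K_j)\in[0,L^2]$, so $K_j=\kappa_jn+O(1)$ for all $j$ and $K=\kappa n+O(1)$.

\begin{lemma}\label{lem:rate}
For a fixed profile, as $n\to\infty$ with $dn$ even, $\frac1n\log\frac{(m-1)^K|\mathcal P|}{(dn-1)!!}$ tends to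
\[
R=\sum_{j\le L}\kappa_j\log\frac{s_j}{\kappa_j}+\kappa\log(m-1)+\Big(\frac m2+\kappa\Big)\log(m+2\kappa)-\frac m2\log d .
\]
\end{lemma}

\begin{proof}
Stirling's formula gives $\log N!=N\log N-N+O(\log N)$, and then $(2N-1)!!=(2N)!/(2^NN!)$ gives $\log(2N-1)!!=N\log2N-N+O(\log N)$. When $N$ is of order $n$, changing $N$ by $O(1)$ changes the main terms by $O(\log n)$. So, with errors $O(\log n)$,
\begin{align*}
\log n!&=n\log n-n,\\
-\textstyle\sum_j\log K_j!&=-\kappa n\log n-n\textstyle\sum_j\kappa_j\log\kappa_j+\kappa n,\\
\log(mn+2K-1)!!&=n\big(\tfrac m2+\kappa\big)\big(\log n+\log(m+2\kappa)-1\big),\\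
-\log(dn-1)!!&=-\tfrac d2\,n\,(\log n+\log d-1),\\
\log\big((m-1)^Kd^{\,n}\textstyle\prod_js_j^{K_j}\big)&=n\big(\kappa\log(m-1)+\log d+\textstyle\sum_j\kappa_j\log s_j\big).
\end{align*}
Add these and use Lemma~\ref{lem:count}. The coefficient of $n\log n$ is $1-\kappa+\frac m2+\kappa-\frac d2=0$, the terms without logarithms give $-1+\kappa-\frac m2-\kappa+\frac d2=0$, and the coefficient of $n\log d$ is $1-\frac d2=-\frac m2$.
\end{proof}

\section{Choosing the component sizes}\label{sec:profile}

Any profile gives a valid lower bound, and we look for a good one. The following calculation only motivates the choice. We have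
\[
\frac{\partial R}{\partial\kappa_j}=\log\frac{s_j}{\kappa_j}-1+\log(m-1)+\log(m+2\kappa)+1 ,
\]
and at a critical point under the constraint $\sum_jj\kappa_j=1$ this must be proportional to $j$, say equal to $-j\log x$. That is,
\begin{equation}\label{eq:critical}
\kappa_j=\lambda s_jx^j\quad\text{with}\quad\lambda=(m-1)(m+2\kappa).
\end{equation}
To use~\eqref{eq:critical} for large $L$ we need the series $\sum s_jx^j$ and $\sum js_jx^j$. Let
\[
x_c=\frac{m^m}{(m+1)^{m+1}}\qquad\Big(x_c=\frac4{27}\text{ for }m=2\Big).
\]

\begin{lemma}\label{lem:series}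
For all $j\ge1$, $\ (dj)^{-3}\le s_jx_c^j\le1$. Moreover
\[
S_0:=\sum_{j\ge1}s_jx_c^j=\frac1{2m(m+2)},\qquad S_1:=\sum_{j\ge1}js_jx_c^j=\frac{m+1}{m^2(m+2)} .
\]
\end{lemma}

\begin{proof}
Write $N=(m+1)j$. Then $s_j=\binom Nj\big/\big((mj+1)(mj+2)\big)$, and $\binom Njx_c^j=\binom Nj(\frac1{m+1})^j(\frac m{m+1})^{mj}$ is the probability of the value $j$ under the binomial distribution with parameters $N$ and $\frac1{m+1}$. The ratio of the probabilities of $i+1$ and $i$ is $\frac{N-i}{m(i+1)}$, which is at least $1$ exactly when $i<j$. So $j$ is the most likely of the $N+1$ values, and $\frac1{N+1}\le\binom Njx_c^j\le1$. Each of $mj+1$, $mj+2$, $N+1$ is at most $dj$, which gives the first claim.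

Let $B(x)$ be the formal power series with $B=x(1+B)^{m+1}$ and $B(0)=0$. Lagrange inversion states that $[x^j]\,\Phi(B)=\frac1j[u^{j-1}]\,\Phi'(u)(1+u)^{N}$ for every polynomial $\Phi$ and $j\ge1$. For $\Phi=u(1+u)/d$ this coefficient is
\[
\frac1{jd}\Big[\binom N{j-1}+2\binom N{j-2}\Big]=\frac1{jd}\cdot\frac{N!}{(j-1)!\,(mj+2)!}\big[(mj+2)+2(j-1)\big]=js_j ,
\]
because the last bracket equals $dj$. For $\Phi=u^2/2$ it is $\frac1j\binom N{j-2}=(j-1)s_j$. Therefore
\begin{equation}\label{eq:B}
\sum_jjs_jx^j=\frac{B(1+B)}d,\qquad\sum_js_jx^j=\frac{B(1+B)}d-\frac{B^2}2 .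
\end{equation}
For $\Phi=u$ we get $[x^j]B=\frac1j\binom N{j-1}=\binom Nj/(mj+1)\le x_c^{-j}$. So all these series converge for $0\le x<x_c$, and there~\eqref{eq:B} and the equation for $B$ hold between functions.

The map $\psi(u)=u/(1+u)^{m+1}$ has derivative $(1-mu)/(1+u)^{m+2}$, so it increases strictly from $[0,\frac1m]$ onto $[0,x_c]$. On $[0,x_c)$ the function $B$ is continuous, starts at $0$ and satisfies $\psi(B(x))=x$. It never takes the value $\frac1m$, as that would force $x=x_c$. Hence $B$ stays in $[0,\frac1m)$ and is the inverse of $\psi$, and $B(x)\uparrow\frac1m$ as $x\uparrow x_c$. Monotone convergence in~\eqref{eq:B} gives $S_1=\frac1m\cdot\frac{m+1}m\cdot\frac1d$ and $S_0=S_1-\frac1{2m^2}=\frac{2(m+1)-(m+2)}{2m^2(m+2)}=\frac1{2m(m+2)}$.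
\end{proof}

By the lower bound in the lemma the series diverge for $x>x_c$, so with unbounded component sizes~\eqref{eq:critical} makes sense only for $x\le x_c$. Take $x=x_c$. Then $\kappa=\lambda S_0$, and the second equation in~\eqref{eq:critical} becomes $\lambda=(m-1)(m+2\lambda S_0)$, with solution
\[
\lambda=\frac{(m-1)m^2(m+2)}{m^2+m+1},\qquad\lambda S_0=\frac{m(m-1)}{2(m^2+m+1)},\qquad\lambda S_1=\frac{m^2-1}{m^2+m+1}.
\]
For $m=2$ these are $\frac{16}7$, $\frac17$ and $\frac37$, from $S_0=\frac1{16}$ and $S_1=\frac3{16}$. The difficulty is that $\lambda S_1<1$: these trees cover only part of the vertices, and a fraction $\gamma=1-\lambda S_1=\frac{m+2}{m^2+m+1}$ is left over, which is $\frac47$ for $m=2$. A smaller $x$ decreases both sums, hence also $\lambda$, and leaves more vertices uncovered. We put the remaining vertices into trees of the largest allowed order $L$. There are at most $n/L$ such trees, so they hardly change $\kappa$, and $s_L$ equals $x_c^{-L}$ up to a polynomial factor, so each of their vertices contributes the same factor $x_c^{-1}$ as in the small trees.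

\begin{proof}[Proof of Proposition~\ref{prop:key}]
With $\lambda$ and $\gamma$ as above and $L\ge3$, define
\[
\kappa_j=\lambda s_jx_c^j\quad(1\le j<L),\qquad\kappa_L=\frac1L\Big(1-\sum_{j<L}j\kappa_j\Big).
\]
Since $0<\sum_{j<L}j\kappa_j<\lambda S_1$, we have $\gamma/L\le\kappa_L\le1/L$. All $\kappa_j$ are positive and $\sum_{j\le L}j\kappa_j=1$, so this is a profile; let $R_L$ be its rate from Lemma~\ref{lem:rate}. For $j<L$ we have $\log(s_j/\kappa_j)=-\log\lambda-j\log x_c$, and $\sum_{j<L}j\kappa_j=1-L\kappa_L$. Hence
\[
\sum_{j\le L}\kappa_j\log\frac{s_j}{\kappa_j}=-\log x_c-(\kappa-\kappa_L)\log\lambda+\kappa_L\log\frac{s_Lx_c^L}{\kappa_L}.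
\]
By Lemma~\ref{lem:series} and the bounds on $\kappa_L$, the last term is at most $\frac1L\big(3\log(dL)+\log(L/\gamma)\big)$ in absolute value, and so tends to $0$ as $L\to\infty$. Also $\kappa_L\to0$ and $\kappa=\lambda\sum_{j<L}s_jx_c^j+\kappa_L\to\kappa^*:=\lambda S_0$. Therefore
\[
\lim_{L\to\infty}R_L=-\log x_c+\kappa^*\log\frac{(m-1)(m+2\kappa^*)}\lambda+\frac m2\log\frac{m+2\kappa^*}d .
\]
Now
\[
m+2\kappa^*=\frac{m(m^2+m+1)+m(m-1)}{m^2+m+1}=\frac{m^2(m+2)}{m^2+m+1}.
\]
So $(m-1)(m+2\kappa^*)=\lambda$, the middle term vanishes, and the limit is $\log\frac{(m+1)^{m+1}}{m^m}+\frac m2\log\frac{m^2}{m^2+m+1}=\log r_m$.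

Let $L$ be so large that $R_L\ge\log r_m-\eta/2$. For large $n$ with $dn$ even, take the integers $K_j$ attached to this profile and the graph $G$ of Lemma~\ref{lem:girth}. By Lemma~\ref{lem:rate}, $b_{m-1}(G)\ge2^{-D-1}e^{n(R_L-o(1))}$, which is at least $(r_me^{-\eta})^n$ for large $n$ because $D$ does not depend on $n$.
\end{proof}

This completes the proof of Theorem~\ref{thm:strong}, and of Theorem~\ref{thm:main} as its case $m=2$.

\begin{remark}
The formulas can be tested against Lemma~\ref{lem:nbc}(a). Replace the weight $m-1$ by $k$. The equation $\lambda=k(m+2\lambda S_0)$ gives $\lambda=\frac{km^2(m+2)}{m(m+2)-k}$ and $\lambda S_1=\frac{k(m+1)}{m(m+2)-k}$, and the expression $x_c^{-1}\big(\frac{m+2\lambda S_0}d\big)^{m/2}$ becomes $(m+1)^{m+1}/(m(m+2)-k)^{m/2}$. For $k=m-1$ this is $r_m$. For $k=m$ we get $\lambda S_1=1$, so no vertices are left over, and the expression equals $(m+1)^{(m+2)/2}m^{-m/2}=f_d(m)$, the upper bound used for $b_m^{1/n}$. The value $k=m=d-2$ is also the one at which the ratio $\frac{d-1}{k+1}$ of Section~\ref{sec:nbc} equals $1$.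
\end{remark}

\begin{thebibliography}{9}

\bibitem{stanley}
Stanley, \emph{Acyclic orientations of graphs}, 1973.

\bibitem{tau}
\emph{$\tau$-Polynomials of Special Graphs and Their Zeros},
\texttt{https://tanbingdun.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2021/\allowbreak 07/\allowbreak msm800-t-polynomials-\allowbreak of-special-graphs-\allowbreak and-their-zeros.pdf}

\end{thebibliography}
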